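\title{A strong P-point that is not generic for $F_\sigma$ filter forcing}

\begin{abstract}
Ultrafilters that are generic for the forcing with $F_\sigma$ filters on $\omega$ are strong P-points. We show that the converse fails in the L\'evy--Mahlo model: some strong P-point is not generic over $HOD(\mathbb{R})$. One explicit dense set witnesses this, namely the set of $F_\sigma$ filters whose dual ideal includes a compact family that covers $\omega$ fractionally. Under the continuum hypothesis we build a strong P-point that avoids this dense set, using ideals defined by suprema of measures and linear programming duality. We also obtain $2^{\aleph_1}$ such strong P-points, each Rudin--Keisler incomparable with every generic ultrafilter, and we show that every analytic subset of a strong P-point is included in an $F_\sigma$ subfilter.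
\end{abstract}

\section{The question and the results}\label{sec:intro}

\emph{Ultrafilter} means non-principal ultrafilter on $\omega$. We identify $\mathcal{P}(\omega)$ with the compact metrizable space $2^\omega$, so that a family of subsets of $\omega$ can be closed (equivalently, compact), $F_\sigma$ (a countable union of closed sets), and so on. We write $n=\{0,\dots,n-1\}$ and $[k,l)=l\setminus k$. An \emph{interval partition} is a sequence $I_n=[i_n,i_{n+1})$ with $0=i_0<i_1<\cdots$. For a filter $F$, the \emph{dual ideal} is $F^*=\{\omega\setminus X:X\in F\}$.

An ultrafilter $\mathcal{U}$ is a \emph{P-point} if every decreasing sequence $A_0\supseteq A_1\supseteq\cdots$ in $\mathcal{U}$ has a \emph{pseudo-intersection} in $\mathcal{U}$, that is, a set $B\in\mathcal{U}$ with $B\setminus A_n$ finite for all $n$. It is a \emph{strong P-point} if for every sequence of closed sets $\mathcal{C}_n\subseteq\mathcal{U}$ there is an interval partition $(I_n)$ such that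
\[
\bigcup_{n\in\omega}(X_n\cap I_n)\in\mathcal{U}\qquad\text{for all choices of } X_n\in\mathcal{C}_n .
\]
If $\mathcal{C}_n=\{A_n\}$ with $A_n$ decreasing, then $B=\bigcup_n(A_n\cap I_n)$ satisfies $B\setminus A_n\subseteq i_n$, so strong P-points are P-points. The strengthening lies in the uniformity: one partition must serve all selections from the compact families $\mathcal{C}_n$.

An \emph{$F_\sigma$ filter} is a proper filter on $\omega$ that contains all cofinite sets and is an $F_\sigma$ subset of $2^\omega$. \emph{$F_\sigma$ filter forcing} is the set $\mathbb{P}$ of $F_\sigma$ filters, where $F'$ extends $F$ if $F'\supseteq F$. A set $\mathcal{E}\subseteq\mathbb{P}$ is \emph{dense} if every condition has an extension in $\mathcal{E}$. Let $M$ be an inner model, that is, a transitive class model of ZF that contains all ordinals, and let $\mathbb{P}^M$ be the forcing as computed in $M$. A nonempty set $G\subseteq\mathbb{P}^M$ is \emph{generic over $M$} if it is closed under passing to weaker conditions, any two of its members have a common extension in $G$, and $G$ meets every dense subset of $\mathbb{P}^M$ that belongs to $M$. An ultrafilter $\mathcal{U}$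 is \emph{generic over $M$} if $\mathcal{U}=\bigcup G$ for some such $G$ in the universe in which we work. All that we use about such a $\mathcal{U}$ is that it includes a member of every dense set in $M$.

The class $HOD(\mathbb{R})$ consists of the sets that are hereditarily definable from ordinals and reals; it is an inner model that contains all reals. The \emph{L\'evy--Mahlo model} is the extension $V[H]$ by the L\'evy collapse $\mathrm{Coll}(\omega,{<}\kappa)$ of a Mahlo cardinal $\kappa$, and there $HOD(\mathbb{R})$ is computed in $V[H]$. The following conjecture is posed in \cite{slides}.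

\begin{quote}
\emph{In the L\'evy--Mahlo model, every strong P-point is generic over $HOD(\mathbb{R})$ with respect to $F_\sigma$ filter forcing.}
\end{quote}

Laflamme showed that $F_\sigma$-generic ultrafilters are strong P-points, so the conjecture proposes a combinatorial characterization of genericity. The dense sets that one writes down first support it. The set of conditions that decide a given $A\subseteq\omega$ has a member inside every ultrafilter. The set of conditions that reject a term of a given decreasing sequence or contain a pseudo-intersection of it has a member inside every P-point (Example~\ref{ex:dense}). The set of conditions that meet a given analytic ideal or include its dual filter has a member inside every strong P-point (Theorem~\ref{thm:analytic}). One may guess that no definable dense set demands more. This is not so.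

\begin{theorem}\label{thm:main}
In the L\'evy--Mahlo model there is a strong P-point that is not generic over $HOD(\mathbb{R})$ with respect to $F_\sigma$ filter forcing.
\end{theorem}

A single dense set is responsible.

\begin{definition}\label{def:D}
Let $\delta>0$ and $E\subseteq\omega$. A compact family $\mathcal{K}\subseteq2^\omega$ \emph{$\delta$-covers} $E$ if there is a Borel probability measure $\mu$ on $\mathcal{K}$ with $\mu\{Y\in\mathcal{K}:i\in Y\}\ge\delta$ for every $i\in E$. Let $\mathcal{D}$ be the set of $F_\sigma$ filters $F$ such that some compact $\mathcal{K}\subseteq F^*$ $\frac12$-covers $\omega$.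
\end{definition}

Thus $F\in\mathcal{D}$ if a random $F$-small set, drawn from a compact family, catches each point of $\omega$ with probability at least $\frac12$, although no finite number of $F$-small sets cover $\omega$.

\begin{theorem}[ZFC]\label{thm:dense}
The set $\mathcal{D}$ is dense in $F_\sigma$ filter forcing.
\end{theorem}

\begin{theorem}[ZFC+CH]\label{thm:CH}
There is a strong P-point that includes no member of $\mathcal{D}$.
\end{theorem}

Theorem~\ref{thm:main} follows because CH holds in the L\'evy--Mahlo model and $\mathcal{D}\in HOD(\mathbb{R})$; the Mahlo property plays no role. The counterexamples are also plentiful and far from the generic ultrafilters. For $f\colon\omega\to\omega$ let $f(\mathcal{U})=\{A\subseteq\omega:f^{-1}[A]\in\mathcal{U}\}$, a possibly principal ultrafilter. Write $\mathcal{V}\le_{RK}\mathcal{U}$ if $\mathcal{V}=f(\mathcal{U})$ for some $f$. Two ultrafilters are \emph{Rudin--Keisler equivalent} if each is $\le_{RK}$ the other, and \emph{incomparable} if neither is.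

\begin{theorem}[ZFC+CH]\label{thm:RK}
There are $2^{\aleph_1}$ pairwise Rudin--Keisler inequivalent strong P-points $\mathcal{U}$ such that no non-principal image $f(\mathcal{U})$, $f\colon\omega\to\omega$, includes a member of $\mathcal{D}$. Each such $\mathcal{U}$ is Rudin--Keisler incomparable with every ultrafilter that is generic over $HOD(\mathbb{R})$ with respect to $F_\sigma$ filter forcing. In particular this holds in the L\'evy--Mahlo model.
\end{theorem}

In the other direction, a strong P-point cannot fail to be generic because of a single analytic ideal.

\begin{theorem}[ZFC]\label{thm:analytic}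
Let $\mathcal{U}$ be a strong P-point and let $\mathcal{A}\subseteq\mathcal{U}$ be analytic. Then there is an $F_\sigma$ filter $F$ with $\mathcal{A}\subseteq F\subseteq\mathcal{U}$. Consequently, for every analytic ideal $\mathcal{I}$ that contains all finite sets, $\mathcal{U}$ includes a member of the dense set
\[
\mathcal{E}_{\mathcal{I}}=\{F\in\mathbb{P}: F\cap\mathcal{I}\ne\emptyset \text{ or } \mathcal{I}^*\subseteq F\},\qquad \mathcal{I}^*=\{\omega\setminus X:X\in\mathcal{I}\}.
\]
\end{theorem}

\section{Building $F_\sigma$ filters}\label{sec:filters}

We need to know when a family generates a condition, and how the dual ideal of a condition looks on finite sets. Complementation is a homeomorphism of $2^\omega$, so $F$ is $F_\sigma$ if and only if $F^*$ is.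

\begin{lemma}\label{lem:generate}
Let $S\subseteq2^\omega$ be $F_\sigma$, and suppose that every finite intersection of members of $S$ is infinite. Then the filter generated by $S$ and the cofinite sets is an $F_\sigma$ filter.
\end{lemma}

\begin{proof}
Write $S=\bigcup_nS_n$ with $S_n$ closed and increasing. The generated filter is the union over $n,k\in\omega$ of the sets
\[
\{X:\ X\supseteq(X_1\cap\dots\cap X_k)\setminus n\ \text{ for some } X_1,\dots,X_k\in S_n\},
\]
where the empty intersection is $\omega$. The relation $X\supseteq(X_1\cap\dots\cap X_k)\setminus n$ is a conjunction, over $i\ge n$, of clopen conditions on $(X,X_1,\dots,X_k)$. So each displayed set is the projection of a closed subset of the compact space $2^\omega\times S_n^k$, and is compact. The filter is proper since no set $(X_1\cap\dots\cap X_k)\setminus n$ is empty.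
\end{proof}

\begin{lemma}\label{lem:add}
If $F$ is an $F_\sigma$ filter and $\omega\setminus B\notin F$, then some $F_\sigma$ filter includes $F$ and contains $B$.
\end{lemma}

\begin{proof}
If $X\in F$ and $X\cap B\subseteq j$ for some $j$, then $X\setminus j\in F$ and $X\setminus j\subseteq\omega\setminus B$, which puts $\omega\setminus B$ into $F$. So $X\cap B$ is infinite for all $X\in F$, and Lemma~\ref{lem:generate} applies to $F\cup\{B\}$.
\end{proof}

\begin{lemma}\label{lem:escape}
Let $F$ be an $F_\sigma$ filter. There are compact families $K_0\subseteq K_1\subseteq\cdots$, each closed under subsets, with $\bigcup_nK_n=F^*$. For any such families, if $A\notin F^*$ and $n,k\in\omega$, then some finite $a\subseteq A\setminus k$ is not in $K_n$.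
\end{lemma}

\begin{proof}
Write $F^*=\bigcup_nL_n$ with $L_n$ closed, and let $K_n$ consist of all subsets of members of $L_0\cup\dots\cup L_n$. It is the projection of the compact set of pairs $(Y,Y')$ with $Y\subseteq Y'\in L_0\cup\dots\cup L_n$, and $L_n\subseteq K_n\subseteq F^*$. Now let $A\notin F^*$. Since $k\in F^*$ and $F^*$ is an ideal, $A\setminus k\notin F^*$, so $A\setminus k$ lies in the open complement of $K_n$. The sets $A\cap[k,l)$ converge to $A\setminus k$ as $l\to\infty$, so one of them is outside $K_n$.
\end{proof}

Lemma~\ref{lem:escape} is where the $F_\sigma$ form of a condition enters density arguments. Although $F^*$ contains every finite set, a finite set $a\notin K_n$ is large at level $n$: no member of $K_n$ includes it. A set that includes some $a\notin K_n$ for infinitely many $n$ is therefore not in $F^*$.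

\begin{example}\label{ex:dense}
(a) For $A\subseteq\omega$, the set of conditions that contain $A$ or $\omega\setminus A$ is dense by Lemma~\ref{lem:add}. This is why $\bigcup G$ is an ultrafilter when $G$ is generic over a model that contains all reals.

(b) Let $A_0\supseteq A_1\supseteq\cdots$, and let $\mathcal{E}$ be the set of conditions that contain some $\omega\setminus A_n$ or some pseudo-intersection of $(A_n)$. To see that $\mathcal{E}$ is dense, let $F$ contain no $\omega\setminus A_n$, so that $A_n\notin F^*$ for all $n$. Choose finite $a_n\subseteq A_n$ with $a_n\notin K_n$ and put $B=\bigcup_na_n$. Then $B\setminus A_n\subseteq\bigcup_{m<n}a_m$ is finite, $B\notin F^*$ by the remark above, and Lemma~\ref{lem:add} adds $B$ to $F$. A P-point contains some $\omega\setminus A_n$ or some pseudo-intersection, and this set generates with the cofinite sets a member of $\mathcal{E}$ inside the P-point.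
\end{example}

\section{Fractional covers}\label{sec:covers}

Avoiding $\mathcal{D}$ is a natural strengthening of being an ultrafilter.

\begin{remark}\label{rem:reform}
An ultrafilter $\mathcal{U}$ includes no member of $\mathcal{D}$ if and only if every compact family $\mathcal{K}$ that $\frac12$-covers $\omega$ has a member in $\mathcal{U}$. Indeed, if $F\in\mathcal{D}$ is witnessed by $\mathcal{K}$ and $F\subseteq\mathcal{U}$, then $\mathcal{K}\subseteq\mathcal{U}^*$ is disjoint from $\mathcal{U}$. Conversely, if $\mathcal{K}\cap\mathcal{U}=\emptyset$, then the complements of the members of $\mathcal{K}$ lie in $\mathcal{U}$, and by Lemma~\ref{lem:generate} they generate with the cofinite sets a member of $\mathcal{D}$ inside $\mathcal{U}$. For countable $\mathcal{K}$ the condition holds in every ultrafilter: finitely many members of $\mathcal{K}$ carry mass greater than $\frac12$, every $i$ belongs to one of them, and so they cover $\omega$. Only uncountable families can tell ultrafilters apart.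
\end{remark}

An uncountable $\frac12$-cover inside a proper ideal needs a gap between fractional covering and covering by finitely many sets. Such a gap appears in a finite configuration.

\begin{example}\label{ex:omega}
For $n\ge1$ let $\Omega_n$ be the set of $n$-element subsets of $\{1,\dots,2n\}$, regarded as points, and for $1\le j\le2n$ let $T_j=\{s\in\Omega_n:j\in s\}$. For $n=2$ the incidences are as follows.
\[
\begin{array}{c|cccccc}
 & 12&13&14&23&24&34\\ \hline
T_1&1&1&1&0&0&0\\
T_2&1&0&0&1&1&0\\
T_3&0&1&0&1&0&1\\
T_4&0&0&1&0&1&1
\end{array}
\]
Each column contains two 1's out of four, so weight $\frac12$ on each row, of total weight $2$, covers every point once. But no two rows cover: $T_1\cup T_2$ misses the point $34$, and in general $T_j\cup T_{j'}$ misses the complementary pair. Three rows are needed. For arbitrary $n$: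
\begin{enumerate}
\item[(a)] No $n$ of the sets $T_j$ cover $\Omega_n$. The unused indices number at least $n$, and any $n$ of them form a point that is missed.
\item[(b)] If $j$ is uniformly distributed, each point $s$ lies in $T_j$ with probability $|s|/2n=\frac12$.
\item[(c)] If $\lambda$ is a measure on $\Omega_n$ with $\lambda(T_j)\le1$ for all $j$, then $\lambda(\Omega_n)\le2$, because by (b) the average of the numbers $\lambda(T_j)$ is $\frac12\lambda(\Omega_n)$.
\end{enumerate}
An ideal sees only finite unions, and by (a) it finds $\Omega_n$ larger and larger relative to the sets $T_j$. A measure sees averages, and by (c) it finds $\Omega_n$ of bounded size. Facts (a) and (b) drive Theorem~\ref{thm:dense}, and fact (c) drives Theorem~\ref{thm:CH}.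
\end{example}

To prove density we place copies of all $\Omega_n$ in $\omega$ and declare small every set that picks one $T_j$ from each copy. The given ideal $F^*$ might help to cover $\omega$, for instance by containing the one point that $n$ rows leave uncovered in each copy. To prevent this we inflate each point of $\Omega_n$ to a finite set that is large at level $n$.

\begin{proof}[Proof of Theorem~\ref{thm:dense}]
Let $F$ be an $F_\sigma$ filter and let $K_n$ be as in Lemma~\ref{lem:escape}. List the pairs $(n,s)$ with $n\ge1$, $s\in\Omega_n$ in a sequence, and apply the lemma with $A=\omega$ recursively, taking $k$ above all sets chosen so far. This gives pairwise disjoint finite sets $a_{n,s}\notin K_n$. Let $R=\omega\setminus\bigcup_{n,s}a_{n,s}$. For $z$ in the compact space $Z=\prod_{n\ge1}\{1,\dots,2n\}$ put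
\[
T_z=R\cup\bigcup\{a_{n,s}: n\ge1,\ s\in\Omega_n,\ z(n)\in s\}.
\]
By disjointness, $T_z$ includes $a_{n,s}$ if $z(n)\in s$ and is disjoint from it otherwise. Whether $i\in T_z$ depends on at most one coordinate of $z$, so $z\mapsto T_z$ is continuous and $\mathcal{K}=\{T_z:z\in Z\}$ is compact.

Let $\pi$ be the product of the uniform probability measures on the factors of $Z$, and let $\mu$ be its image on $\mathcal{K}$. If $i\in a_{n,s}$, then $\mu\{Y:i\in Y\}=\pi\{z:z(n)\in s\}=\frac12$. If $i\in R$, this measure is $1$. So $\mathcal{K}$ $\frac12$-covers $\omega$.

The set $S=F\cup\{\omega\setminus T_z:z\in Z\}$ is $F_\sigma$. A finite intersection of members of $S$ is the complement of a set $W=A\cup T_{z_1}\cup\dots\cup T_{z_k}$ with $A\in F^*$ and $z_1,\dots,z_k\in Z$. Fix $n\ge1$ with $A\in K_n$ and let $m\ge\max(n,k)$. By Example~\ref{ex:omega}(a) some $s\in\Omega_m$ contains none of $z_1(m),\dots,z_k(m)$, so $a_{m,s}$ is disjoint from $T_{z_1},\dots,T_{z_k}$. Also $a_{m,s}\not\subseteq A$, since $A\in K_m$, $K_m$ is closed under subsets, and $a_{m,s}\notin K_m$. So $a_{m,s}$ has a point outside $W$. Different $m$ give different points, and $\omega\setminus W$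 is infinite. By Lemma~\ref{lem:generate}, $S$ generates an $F_\sigma$ filter $F'\supseteq F$, and $\mathcal{K}\subseteq(F')^*$ shows $F'\in\mathcal{D}$.
\end{proof}

\section{Measured ideals and duality}\label{sec:measured}

For Theorem~\ref{thm:CH} we shall build $\mathcal{U}^*$ as the union of an increasing $\omega_1$-chain of $F_\sigma$ ideals, none of which includes a fractional cover. The danger is the step that makes $\mathcal{U}$ a strong P-point. It adds to the ideal, all at once, every set that is patched together from one choice on each interval, and the cover $\{T_z\}$ above arose in just this way. We need a positive reason for an ideal to include no cover, one that survives patching. Example~\ref{ex:omega}(c) supplies it: finite pieces of $\omega$ that have large mass for a measure under which the small sets have bounded mass.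

A \emph{measure} on a finite set $I$ is given by nonnegative real weights on its points.

\begin{definition}\label{def:measured}
A \emph{measured sequence} is a sequence $\nu=(I_n,\nu_n)_{n\in\omega}$, where the $I_n\subseteq\omega$ are pairwise disjoint finite sets, $\nu_n$ is a measure on $I_n$, and $\sup_n\nu_n(I_n)=\infty$. Put
\[
B_m(\nu)=\{Y\subseteq\omega:\nu_n(Y\cap I_n)\le m\text{ for all }n\},\qquad \mathcal{I}_\nu=\bigcup_{m\in\omega}B_m(\nu).
\]
The families $\mathcal{I}_\nu$ are the \emph{measured ideals}.
\end{definition}

Each condition $\nu_n(Y\cap I_n)\le m$ is clopen, so $B_m(\nu)$ is compact. It is closed under subsets, and the union of a member of $B_m(\nu)$ with a member of $B_{m'}(\nu)$ is in $B_{m+m'}(\nu)$. Changing finitely many of the numbers $\nu_n(Y\cap I_n)$ does not affect boundedness, and a finite set meets only finitely many $I_n$. Hence $\mathcal{I}_\nu$ is an $F_\sigma$ ideal that contains all finite sets, and $\omega\notin\mathcal{I}_\nu$ because $\sup_n\nu_n(I_n)=\infty$. For example, counting measures on an interval partition with $|I_n|=n+1$ give the ideal of sets $Y$ for which $|Y\cap I_n|$ is bounded.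

The next lemma is the infinite form of Example~\ref{ex:omega}(c). The new point is that $\mathcal{K}$ need not lie in a single $B_m(\nu)$; countable additivity of $\mu$ repairs this at the cost of half of $\delta$.

\begin{lemma}[Obstruction]\label{lem:obstruction}
Let $\mathcal{K}$ be a compact subset of a measured ideal $\mathcal{I}_\nu$, and let $\delta>0$, $k\in\omega$. Then $\mathcal{K}$ does not $\delta$-cover $\omega\setminus k$. In particular, if $F\in\mathcal{D}$, then $F^*$ is not included in any measured ideal.
\end{lemma}

\begin{proof}
Suppose that $\mu$ witnesses a $\delta$-cover. The closed sets $\mathcal{K}_m=\mathcal{K}\cap B_m(\nu)$ increase to $\mathcal{K}$, so there is $m$ with $\mu(\mathcal{K}\setminus\mathcal{K}_m)\le\delta/2$. Then $\mu\{Y\in\mathcal{K}_m:i\in Y\}\ge\delta/2$ for all $i\ge k$. For every $n$ with $I_n\cap k=\emptyset$,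
\[
m\ \ge\ \int_{\mathcal{K}_m}\nu_n(Y\cap I_n)\,d\mu(Y)=\sum_{i\in I_n}\nu_n(\{i\})\,\mu\{Y\in\mathcal{K}_m:i\in Y\}\ \ge\ \frac{\delta}{2}\,\nu_n(I_n).
\]
At most $k$ of the disjoint sets $I_n$ meet $k$, so $\nu_n(I_n)\le2m/\delta$ for all but finitely many $n$. This contradicts $\sup_n\nu_n(I_n)=\infty$.
\end{proof}

Measures thus prevent covers. To keep the construction going we need the converse: where there is no cover, new measures can be found, on intervals as far out and with mass as large as we like. We use two standard facts. \emph{Von Neumann's minimax theorem}: for finite nonempty sets $I,T$ and a real matrix $(M_{it})$,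
\[
\min_\lambda\max_{t\in T}\sum_{i\in I}\lambda(\{i\})M_{it}=\max_\rho\min_{i\in I}\sum_{t\in T}\rho(\{t\})M_{it},
\]
where $\lambda$ and $\rho$ range over the probability measures on $I$ and on $T$. \emph{Weak$^*$ compactness}: every sequence of Borel probability measures on a compact metrizable space $\mathcal{K}$ has a subsequence $(\mu_{l_j})$ and a Borel probability measure $\mu$ with $\int\varphi\,d\mu_{l_j}\to\int\varphi\,d\mu$ for all continuous $\varphi\colon\mathcal{K}\to\mathbb{R}$.

\begin{lemma}[Duality]\label{lem:duality}
Let $\mathcal{K}\subseteq2^\omega$ be compact and nonempty, $N\ge1$, and $k\in\omega$. If $\mathcal{K}$ does not $\frac1N$-cover $\omega\setminus k$, then there are $l>k$ and a measure $\lambda$ on $[k,l)$ with $\lambda([k,l))=N$ and $\lambda(Y\cap[k,l))\le1$ for all $Y\in\mathcal{K}$.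
\end{lemma}

\begin{proof}
Suppose that there are no such $l$ and $\lambda$. Fix $l>k$, and let $I=[k,l)$ and $T=\{Y\cap I:Y\in\mathcal{K}\}$, a finite nonempty set. Apply the minimax theorem to the matrix with $M_{it}=1$ if $i\in t$ and $M_{it}=0$ otherwise:
\[
v:=\min_\lambda\max_{t\in T}\lambda(t)=\max_\rho\min_{i\in I}\rho\{t\in T:i\in t\}.
\]
If $v\le\frac1N$ and $\lambda$ is optimal, then $N\lambda$ has mass $N$ and gives each $t\in T$ mass at most $1$, against our supposition. So $v>\frac1N$. Take an optimal $\rho$, choose $Y_t\in\mathcal{K}$ with $Y_t\cap I=t$ for each $t\in T$, and let $\mu_l$ give mass $\rho(\{t\})$ to the point $Y_t$. Then $\mu_l\{Y:i\in Y\}\ge\frac1N$ for all $i\in[k,l)$.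

Let $\mu$ be the weak$^*$ limit of a subsequence of $(\mu_l)_{l>k}$. For $i\ge k$ the set $\{Y\in\mathcal{K}:i\in Y\}$ is clopen in $\mathcal{K}$, so its indicator is continuous, and it has $\mu_l$-measure at least $\frac1N$ for all $l>i$. Hence its $\mu$-measure is at least $\frac1N$, and $\mathcal{K}$ $\frac1N$-covers $\omega\setminus k$.
\end{proof}

In Example~\ref{ex:omega} the value of this game is $v=\frac12$ for every $n$: the uniform $\rho$ gives $v\ge\frac12$ by (b), and the uniform $\lambda$ gives each $T_j$ mass $\binom{2n-1}{n-1}/\binom{2n}{n}=\frac12$. Compactness of $\mathcal{K}$ is what joins the finite games into one measure that still lives on $\mathcal{K}$.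

Obstruction and duality together let us patch countably many compact families into one measured ideal.

\begin{lemma}[Fusion]\label{lem:fusion}
Let $\mathcal{K}_n$ $(n\in\omega)$ be compact families, each included in some measured ideal. There are an interval partition $(I_n)$ and a measured ideal $\mathcal{J}$ that contains every set $Y$ with the following property: for all but finitely many $n$ there is $Y_n\in\mathcal{K}_n$ with $Y\cap I_n=Y_n\cap I_n$.
\end{lemma}

\begin{proof}
Adding $\emptyset$ to $\mathcal{K}_n$, we may assume that $\mathcal{K}_n\neq\emptyset$. Let $i_0=0$. Given $i_n$, Lemma~\ref{lem:obstruction} shows that $\mathcal{K}_n$ does not $\frac1{n+1}$-cover $\omega\setminus i_n$, so Lemma~\ref{lem:duality} gives $i_{n+1}>i_n$ and a measure $\nu_n$ on $I_n=[i_n,i_{n+1})$ of mass $n+1$ with $\nu_n(Y'\cap I_n)\le1$ for all $Y'\in\mathcal{K}_n$. Then $\nu=(I_n,\nu_n)_n$ is a measured sequence. A set $Y$ as in the statement has $\nu_n(Y\cap I_n)\le1$ for all but finitely many $n$, so $Y\in\mathcal{J}=\mathcal{I}_\nu$.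
\end{proof}

\begin{lemma}\label{lem:ops}
\begin{enumerate}
\item[(a)] If $\mathcal{I}$ is a measured ideal and $A\notin\mathcal{I}$, then some measured ideal includes $\mathcal{I}$ and contains $\omega\setminus A$.
\item[(b)] If $\mathcal{I}_0\subseteq\mathcal{I}_1\subseteq\cdots$ are measured ideals, then some measured ideal includes $\bigcup_j\mathcal{I}_j$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\mathcal{I}=\mathcal{I}_\nu$ and $\nu_n'(Y)=\nu_n(Y\cap A)$ for $Y\subseteq I_n$. Since $A\notin\mathcal{I}_\nu$, we have $\sup_n\nu'_n(I_n)=\infty$. Since $\nu'_n\le\nu_n$, we have $\mathcal{I}_\nu\subseteq\mathcal{I}_{\nu'}$, and $\omega\setminus A\in B_0(\nu')$.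

(b) Let $\mathcal{I}_j=\mathcal{I}_{\nu^j}$ and $\mathcal{K}_n=\bigcup_{j\le n}B_n(\nu^j)$, a compact subset of the measured ideal $\mathcal{I}_n$. Let $\mathcal{J}$ be given by Lemma~\ref{lem:fusion}. If $Y\in B_m(\nu^j)$, then $Y\in\mathcal{K}_n$ for all $n\ge\max(j,m)$, and the choice $Y_n=Y$ shows $Y\in\mathcal{J}$.
\end{proof}

\section{The construction under CH}\label{sec:CH}

A \emph{task} is a sequence $(\mathcal{C}_n)_{n\in\omega}$ of closed subsets of $2^\omega$. An ideal on its way to $\mathcal{U}^*$ can deal with a task in two ways: it can ensure that $\bigcup_n\mathcal{C}_n\not\subseteq\mathcal{U}$, or it can provide the partition. We say that an ideal $\mathcal{J}$ \emph{settles} the task if one of the following holds.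
\begin{enumerate}
\item[(S1)] Some $X\in\bigcup_n\mathcal{C}_n$ belongs to $\mathcal{J}$.
\item[(S2)] $\omega\setminus X\in\mathcal{J}$ for all $X\in\bigcup_n\mathcal{C}_n$, and there is an interval partition $(I_n)$ with $\omega\setminus\bigcup_n(X_n\cap I_n)\in\mathcal{J}$ for all choices of $X_n\in\mathcal{C}_n$.
\end{enumerate}

\begin{lemma}\label{lem:settle}
For every measured ideal $\mathcal{I}$ and every task $(\mathcal{C}_n)$, some measured ideal $\mathcal{J}\supseteq\mathcal{I}$ settles the task.
\end{lemma}

\begin{proof}
If some $X\in\bigcup_n\mathcal{C}_n$ has $\omega\setminus X\notin\mathcal{I}$, then Lemma~\ref{lem:ops}(a) with $A=\omega\setminus X$ gives (S1). Otherwise let $\mathcal{I}=\mathcal{I}_\nu$ and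
\[
\mathcal{K}_n=B_n(\nu)\cup\{\omega\setminus X:X\in\mathcal{C}_n\},
\]
a compact subset of $\mathcal{I}$. Let $(I_n)$ and $\mathcal{J}$ be given by Lemma~\ref{lem:fusion}. A set $Y\in B_m(\nu)$ lies in $\mathcal{K}_n$ for all $n\ge m$, so $\mathcal{I}\subseteq\mathcal{J}$, and the first half of (S2) follows. If $X_n\in\mathcal{C}_n$ and $Y=\omega\setminus\bigcup_n(X_n\cap I_n)$, then $Y\cap I_n=(\omega\setminus X_n)\cap I_n$ for all $n$, so $Y\in\mathcal{J}$.
\end{proof}

\begin{proposition}\label{prop:chain}
Let $\Gamma$ be a chain of measured ideals such that every task is settled by some member of $\Gamma$. Then $\mathcal{U}=\{X:\omega\setminus X\in\bigcup\Gamma\}$ is a strong P-point that includes no member of $\mathcal{D}$.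
\end{proposition}

\begin{proof}
The union of a chain of proper ideals that contain all finite sets is such an ideal, so $\mathcal{U}$ is a proper filter that contains all cofinite sets. For $A\subseteq\omega$ consider the task with $\mathcal{C}_n=\{A\}$ for all $n$: (S1) gives $\omega\setminus A\in\mathcal{U}$ and (S2) gives $A\in\mathcal{U}$. So $\mathcal{U}$ is an ultrafilter.

Let $(\mathcal{C}_n)$ be a task with $\bigcup_n\mathcal{C}_n\subseteq\mathcal{U}$, settled by $\mathcal{J}\in\Gamma$. Then (S1) fails, for it would give a set $X\in\mathcal{U}$ with $\omega\setminus X\in\mathcal{U}$. So (S2) holds, and its partition is as required for a strong P-point. If moreover $\bigcup_n\mathcal{C}_n$ is an $F_\sigma$ filter $F$, then the first half of (S2) says $F^*\subseteq\mathcal{J}$, and $F\notin\mathcal{D}$ by Lemma~\ref{lem:obstruction}. Every $F_\sigma$ filter included in $\mathcal{U}$ is of this form.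
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:CH}]
A closed subset of $2^\omega$ is the set of branches of a tree on the countable set $2^{<\omega}$, so there are $(2^{\aleph_0})^{\aleph_0}=2^{\aleph_0}=\aleph_1$ tasks. Enumerate them in order type $\omega_1$. Define an increasing sequence of measured ideals $\mathcal{I}_\alpha$, $\alpha<\omega_1$. Let $\mathcal{I}_0$ be any measured ideal, and let $\mathcal{I}_{\alpha+1}\supseteq\mathcal{I}_\alpha$ settle the $\alpha$-th task (Lemma~\ref{lem:settle}). At a limit $\alpha<\omega_1$ choose $\beta_0<\beta_1<\cdots$ cofinal in $\alpha$ and let $\mathcal{I}_\alpha$ include $\bigcup_j\mathcal{I}_{\beta_j}=\bigcup_{\beta<\alpha}\mathcal{I}_\beta$ (Lemma~\ref{lem:ops}(b)). Apply Proposition~\ref{prop:chain}.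
\end{proof}

CH is used only to list the tasks so that every limit stage has countable cofinality, since Lemma~\ref{lem:ops}(b) handles countable chains. The theorem also shows that the $F_\sigma$ hypothesis in Theorem~\ref{thm:dense} cannot simply be dropped: $\mathcal{U}$ has no proper extension, and by Remark~\ref{rem:reform} the ideal $\mathcal{U}^*$ includes no compact $\frac12$-cover of $\omega$.

\section{Inner models that contain all reals}\label{sec:models}

It remains to see that $\mathcal{D}$ is available to the model over which genericity is tested. The model need not satisfy the axiom of choice, so we avoid doing measure theory inside it and describe $\mathcal{D}$ by codes.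

\begin{lemma}\label{lem:model}
Let $M$ be an inner model that contains all reals. Then $\mathbb{P}^M=\mathbb{P}$ and $\mathcal{D}\in M$.
\end{lemma}

\begin{proof}
For $s\in2^{<\omega}$ let $N_s$ be the set of points of $2^\omega$ that extend $s$. For a tree $T\subseteq2^{<\omega}$ let $[T]$ be its set of branches; the closed sets are the sets $[T]$. Trees, sequences of trees, and functions $2^{<\omega}\to[0,1]$ are coded by reals, so they all belong to $M$, and $M$ computes $[T]$ correctly because it has the same $2^\omega$. If $S=\bigcup_n[T_n]$ is $F_\sigma$, then $(T_n)\in M$, so $S\in M$ and $M$ regards $S$ as $F_\sigma$. Conversely, a set that is a countable union of closed sets in $M$ is one in the universe, since the complement of each of these sets is a union of sets $N_s$. Being a proper filter that contains the cofinite sets is expressed by quantifiers over $2^\omega$. Hence $\mathbb{P}^M=\mathbb{P}$.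

By the extension theorem for measures, $\mu\mapsto(\mu(N_s))_s$ is a bijection between the Borel probability measures on $2^\omega$ and the functions $p\colon2^{<\omega}\to[0,1]$ with $p(\emptyset)=1$ and $p(s)=p(s0)+p(s1)$. We claim that $F\in\mathcal{D}$ if and only if there are a tree $T$ and such a function $p$ with
\[
[T]\subseteq F^*,\qquad p(s)=0\ \text{ for } s\notin T,\qquad \sum\{p(s):|s|=i+1,\ s(i)=1\}\ge\tfrac12\ \text{ for all } i.
\]
Given witnesses $\mathcal{K},\mu$, let $T$ be the tree of initial segments of members of $\mathcal{K}$ and $p(s)=\mu(\mathcal{K}\cap N_s)$. Given $T,p$, the measure coded by $p$ vanishes on $2^\omega\setminus[T]=\bigcup_{s\notin T}N_s$, and the displayed sum is the measure of $\{Y:i\in Y\}$. The condition on $F$ quantifies only over reals, so it holds in $M$ if and only if it holds in the universe. By separation in $M$, $\mathcal{D}\in M$.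
\end{proof}

\begin{proposition}[ZFC+CH]\label{prop:allM}
The strong P-point of Theorem~\ref{thm:CH} is not generic over any inner model that contains all reals, such as $L(\mathbb{R})$ or $HOD(\mathbb{R})$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:model} and Theorem~\ref{thm:dense}, $\mathcal{D}$ is a dense subset of $\mathbb{P}^M$ that belongs to $M$. If $\mathcal{U}=\bigcup G$ with $G$ generic over $M$, then any $F\in G\cap\mathcal{D}$ is a member of $\mathcal{D}$ included in $\mathcal{U}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:allM}, applied in $V[H]$, it suffices to show that CH holds there. We use only that $\kappa$ is inaccessible. Then $\mathrm{Coll}(\omega,{<}\kappa)$ has size $\kappa$, all its antichains have size less than $\kappa$, and it makes every ordinal below $\kappa$ countable; so $\kappa=\aleph_1$ in $V[H]$. Every subset of $\omega$ in $V[H]$ has a nice name, which is determined by an $\omega$-sequence of antichains. There are at most $(\kappa^{<\kappa})^{\aleph_0}=\kappa$ such sequences, so $2^{\aleph_0}=\kappa=\aleph_1$ in $V[H]$.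
\end{proof}

The proof shows that the L\'evy collapse of an inaccessible cardinal also gives a strong P-point that is not generic over $HOD(\mathbb{R})$.

\section{The Rudin--Keisler order}\label{sec:RK}

For $f\colon\omega\to\omega$ the map $A\mapsto f^{-1}[A]$ from $2^\omega$ to $2^\omega$ is continuous and commutes with intersections and complements. In particular it sends an $F_\sigma$ set, which is a countable union of compact sets, to an $F_\sigma$ set. We show that including a member of $\mathcal{D}$ passes upward in the Rudin--Keisler order from any ultrafilter, and downward from a generic one.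

\begin{lemma}\label{lem:up}
Let $\mathcal{U}$ be an ultrafilter and $f\colon\omega\to\omega$. If $f(\mathcal{U})$ includes a member of $\mathcal{D}$, then so does $\mathcal{U}$.
\end{lemma}

\begin{proof}
Let $E\in\mathcal{D}$, $E\subseteq f(\mathcal{U})$, with witnesses $\mathcal{K},\mu$. The set $\{f^{-1}[A]:A\in E\}$ is $F_\sigma$ and included in $\mathcal{U}$, so by Lemma~\ref{lem:generate} it generates with the cofinite sets an $F_\sigma$ filter $F\subseteq\mathcal{U}$. If $Y\in\mathcal{K}$, then $\omega\setminus Y\in E$ and $\omega\setminus f^{-1}[Y]=f^{-1}[\omega\setminus Y]\in F$. So $\mathcal{K}'=\{f^{-1}[Y]:Y\in\mathcal{K}\}$ is a compact subset of $F^*$. The image $\mu'$ of $\mu$ on $\mathcal{K}'$ satisfies $\mu'\{Y':i\in Y'\}=\mu\{Y:f(i)\in Y\}\ge\frac12$ for all $i$. Hence $F\in\mathcal{D}$.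
\end{proof}

\begin{lemma}\label{lem:down}
Let $\mathcal{V}$ be generic over $HOD(\mathbb{R})$ and $f\colon\omega\to\omega$. If $f(\mathcal{V})$ is non-principal, it includes a member of $\mathcal{D}$.
\end{lemma}

\begin{proof}
Let $\mathcal{D}_f$ be the set of $F\in\mathbb{P}$ such that either (i) $f^{-1}\{n\}\in F$ for some $n$, or (ii) $\{f^{-1}[A]:A\in E\}\subseteq F$ for some $E\in\mathcal{D}$. It is defined from $\mathcal{D}$ and the real $f$, and its members are in $HOD(\mathbb{R})$ by Lemma~\ref{lem:model}, so $\mathcal{D}_f\in HOD(\mathbb{R})$.

We show that $\mathcal{D}_f$ is dense. Let $F\in\mathbb{P}$. If $\omega\setminus f^{-1}\{n\}\notin F$ for some $n$, Lemma~\ref{lem:add} gives an extension that satisfies (i). Otherwise the filter $f_*F=\{A:f^{-1}[A]\in F\}$ contains every $\omega\setminus\{n\}$ and hence every cofinite set. It is proper, since $f^{-1}[\emptyset]=\emptyset\notin F$, and it is $F_\sigma$ as the preimage of $F$ under a continuous map. By Theorem~\ref{thm:dense} there is $E\in\mathcal{D}$ with $E\supseteq f_*F$. The set $S=F\cup\{f^{-1}[A]:A\in E\}$ is $F_\sigma$, and a finite intersection of its members has the form $X\cap f^{-1}[A]$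 with $X\in F$, $A\in E$. If $X\cap f^{-1}[A]\subseteq j$, then $f^{-1}[\omega\setminus A]\supseteq X\setminus j\in F$, so $\omega\setminus A\in f_*F\subseteq E$, which is impossible in the proper filter $E\ni A$. So these intersections are infinite, and by Lemma~\ref{lem:generate} $S$ generates an extension of $F$ that satisfies (ii).

Thus $\mathcal{V}$ includes some $F\in\mathcal{D}_f$. Alternative (i) would put $\{n\}$ into $f(\mathcal{V})$. So (ii) holds, and $E\subseteq f(\mathcal{V})$ for some $E\in\mathcal{D}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:RK}]
Every measured ideal $\mathcal{I}_\nu$ can be split. Choose $n_0<n_1<\cdots$ with $\nu_{n_j}(I_{n_j})\ge j$, and let $A=\bigcup_jI_{n_{2j}}$. Then $A$ includes all $I_{n_{2j}}$ and $\omega\setminus A$ includes all $I_{n_{2j+1}}$, so neither set is in $\mathcal{I}_\nu$.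

Enumerate the tasks in order type $\omega_1$ and define measured ideals $\mathcal{I}_s$ for $s\in2^{<\omega_1}$, increasing along branches, by recursion on the length $\alpha$ of $s$. Let $\mathcal{I}_\emptyset$ be arbitrary. Given $\mathcal{I}_s$, let $A_s$ split it, use Lemma~\ref{lem:ops}(a) to find measured ideals $\mathcal{J}_0\ni A_s$ and $\mathcal{J}_1\ni\omega\setminus A_s$ that include $\mathcal{I}_s$, and let $\mathcal{I}_{se}\supseteq\mathcal{J}_e$ settle the $\alpha$-th task for $e=0,1$. If $\alpha$ is a limit, let $\mathcal{I}_s$ include all $\mathcal{I}_{s|\beta}$, $\beta<\alpha$, by Lemma~\ref{lem:ops}(b). For $x\in2^{\omega_1}$, Proposition~\ref{prop:chain} turns the chain $\{\mathcal{I}_{x|\alpha}:\alpha<\omega_1\}$ into a strong P-point $\mathcal{U}_x$ that includes no member of $\mathcal{D}$, and by Lemma~\ref{lem:up} no image $f(\mathcal{U}_x)$ does. If $x$ extends $s0$ and $x'$ extends $s1$, then $\omega\setminus A_s\in\mathcal{U}_x$ and $A_s\in\mathcal{U}_{x'}$, so the $2^{\aleph_1}$ ultrafilters $\mathcal{U}_x$ are distinct. The equivalence class of $\mathcal{U}$ consists of images $f(\mathcal{U})$ and has at most $2^{\aleph_0}=\aleph_1$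 members. If the $\mathcal{U}_x$ fall into $\theta$ classes, then $2^{\aleph_1}\le\theta\cdot\aleph_1$, and $\theta=2^{\aleph_1}$ because $2^{\aleph_1}>\aleph_1$.

Now let $\mathcal{U}$ be as in the theorem and let $\mathcal{V}$ be generic over $HOD(\mathbb{R})$. By Lemma~\ref{lem:down} for the identity map, $\mathcal{V}$ includes a member of $\mathcal{D}$, so $\mathcal{V}$ is not an image of $\mathcal{U}$. If $\mathcal{U}=f(\mathcal{V})$, then by Lemma~\ref{lem:down} $\mathcal{U}$ includes a member of $\mathcal{D}$, which is false since $\mathcal{U}$ is its own image under the identity. Finally, CH holds in the L\'evy--Mahlo model by the proof of Theorem~\ref{thm:main}.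
\end{proof}

\section{Analytic subsets of a strong P-point}\label{sec:analytic}

A subset of a Polish space is \emph{analytic} if it is empty or a continuous image of $\omega^\omega$. To prove Theorem~\ref{thm:analytic} we must separate $\mathcal{A}$ from the complement of $\mathcal{U}$ by an $F_\sigma$ set. A dichotomy says that the only obstacle is a copy of $\omega^\omega$ that is relatively closed in $\mathcal{U}$. We rule this out by showing that a strong P-point would bound every point of the copy in some coordinate by one fixed function. For this we restate the strong P-point property in terms of finite sets.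

Let $\mathbb{F}$ be the family of finite nonempty subsets of $\omega$. Call $\mathcal{Y}\subseteq\mathbb{F}$ \emph{positive} for $\mathcal{U}$ if every $A\in\mathcal{U}$ includes a member of $\mathcal{Y}$.

\begin{lemma}\label{lem:positive}
Let $\mathcal{U}$ be a strong P-point and let $\mathcal{Y}_n\subseteq\mathbb{F}$ $(n\in\omega)$ be positive. There is an interval partition $(I_n)$ such that for every $A\in\mathcal{U}$ there are $n$ and $a\in\mathcal{Y}_n$ with $a\subseteq A\cap I_n$.
\end{lemma}

\begin{proof}
Let $\mathcal{C}_n=\{X:X\cap a\ne\emptyset\text{ for all }a\in\mathcal{Y}_n\}$, an intersection of clopen sets. If $X\notin\mathcal{U}$, then $\omega\setminus X\in\mathcal{U}$ includes some $a\in\mathcal{Y}_n$, so $X\notin\mathcal{C}_n$. Thus $\mathcal{C}_n\subseteq\mathcal{U}$. Let $(I_n)$ be the partition given by the strong P-point property. Suppose that $A\subseteq\omega$ is such that, for every $n$, no $a\in\mathcal{Y}_n$ is included in $A\cap I_n$. Then $X_n=\omega\setminus(A\cap I_n)$ belongs to $\mathcal{C}_n$, so $\bigcup_n(X_n\cap I_n)=\omega\setminus A$ is in $\mathcal{U}$, and $A\notin\mathcal{U}$.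
\end{proof}

\begin{remark}\label{rem:HM}
The positive families are those that meet every member of the filter $\mathcal{U}^{<\omega}$ on $\mathbb{F}$ generated by the sets $\{a\in\mathbb{F}:a\subseteq A\}$, $A\in\mathcal{U}$. The \emph{Hru\v{s}\'ak--Minami condition} says that every decreasing sequence of positive families $\mathcal{Y}_n$ has a positive pseudo-intersection. Lemma~\ref{lem:positive} yields one, namely $\bigcup_n\{a\in\mathcal{Y}_n:a\subseteq I_n\}$. It is known that the condition characterizes strong P-points and, by the Hru\v{s}\'ak--Minami theorem, that it is equivalent to the statement that Mathias forcing with respect to $\mathcal{U}$ adds no dominating real. We do not use these facts.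
\end{remark}

We use two theorems of descriptive set theory. A \emph{Cantor set} is a homeomorphic copy of $2^\omega$.

\emph{Kechris--Louveau--Woodin theorem} (\cite{KLW}; \cite[Thm.~21.22]{Kechris}). Let $\mathcal{A},\mathcal{B}$ be disjoint subsets of a Polish space with $\mathcal{A}$ analytic. If no $F_\sigma$ set $S$ satisfies $\mathcal{A}\subseteq S$ and $S\cap\mathcal{B}=\emptyset$, then there is a Cantor set $C\subseteq\mathcal{A}\cup\mathcal{B}$ such that $C\cap\mathcal{B}$ is countable and dense in $C$.

\emph{Alexandrov--Urysohn theorem.} A nonempty zero-dimensional Polish space in which every compact set has empty interior is homeomorphic to $\omega^\omega$.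

\begin{proof}[Proof of Theorem~\ref{thm:analytic}]
Apply the Kechris--Louveau--Woodin theorem in $2^\omega$ with $\mathcal{B}=2^\omega\setminus\mathcal{U}$; note that $\mathcal{B}$ may be arbitrary. If a separating $S$ exists, then $\mathcal{A}\subseteq S\subseteq\mathcal{U}$, finite intersections of members of $S$ lie in $\mathcal{U}$ and are infinite, and the filter given by Lemma~\ref{lem:generate} is as required. So suppose that $C$ is a Cantor set such that $Q=C\setminus\mathcal{U}$ is countable and dense in $C$. We derive a contradiction.

\emph{The copy of $\omega^\omega$.} Let $P=C\setminus Q=C\cap\mathcal{U}$. It is $G_\delta$ in $C$, hence Polish, and it is zero-dimensional. It is dense in $C$, because nonempty open subsets of $C$ are uncountable. If a compact $K\subseteq P$ included $W\cap P$ for a nonempty open $W\subseteq C$, then $K$, being closed, would include the closure of $W\cap P$ and hence $W$, although $W$ meets $Q$. So there is a homeomorphism $h\colon\omega^\omega\to P$.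

\emph{Open sets that bound a coordinate.} For $n,m\in\omega$ let $O_{n,m}$ be the complement in $2^\omega$ of the closure of $P_{n,m}=\{h(y):y(n)>m\}$. These sets are open and increase with $m$. Since $P_{n,m}$ is closed relative to $P$, we have
\begin{equation}\label{eq:O}
h(y)\in O_{n,m}\iff y(n)\le m .
\end{equation}
Moreover $\mathcal{U}\subseteq\bigcup_mO_{n,m}$ for each $n$: a set $X\in\mathcal{U}$ either lies outside the closed set $C$, and then in $O_{n,0}$, or equals some $h(y)$, and then lies in $O_{n,y(n)}$.

\emph{Positive families.} For $X\subseteq\omega$ let ${\uparrow}X=\{X':X\subseteq X'\}$, a compact set. Put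
\[
\mathcal{Y}_n=\{a\in\mathbb{F}:{\uparrow}a\subseteq O_{n,m}\text{ for some }m\}.
\]
A set $a\in\mathcal{Y}_n$ bounds $y(n)$ for all $y$ with $a\subseteq h(y)$. Each $\mathcal{Y}_n$ is positive. Indeed, let $X\in\mathcal{U}$. The compact set ${\uparrow}X\subseteq\mathcal{U}$ is covered by the increasing open sets $O_{n,m}$, so it lies in one of them. The compact sets ${\uparrow}(X\cap l)$ decrease with $l$ and have intersection ${\uparrow}X$, so for large $l$ they lie in the same $O_{n,m}$, and $X\cap l\neq\emptyset$. Then $X\cap l\in\mathcal{Y}_n$.

\emph{Diagonalization.} Let $(I_n)$ be given by Lemma~\ref{lem:positive}. For each $n$ there are only finitely many $a\in\mathcal{Y}_n$ with $a\subseteq I_n$, so there is $g(n)$ with ${\uparrow}a\subseteq O_{n,g(n)}$ for all of them. Let $y(n)=g(n)+1$ for all $n$. Since $h(y)\in\mathcal{U}$, there are $n$ and $a\in\mathcal{Y}_n$ with $a\subseteq h(y)\cap I_n$. Then $h(y)\in{\uparrow}a\subseteq O_{n,g(n)}$, and \eqref{eq:O} gives $y(n)\le g(n)$, a contradiction. This proves the first statement.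

Now let $\mathcal{I}$ be an analytic ideal that contains all finite sets. The set $\mathcal{E}_{\mathcal{I}}$ is dense: given $F$, either some $X\in\mathcal{I}$ has $\omega\setminus X\notin F$, and Lemma~\ref{lem:add} adds $X$ to $F$, or $\mathcal{I}^*\subseteq F$ already. If some $X\in\mathcal{I}$ belongs to $\mathcal{U}$, the filter generated by $X$ and the cofinite sets is a member of $\mathcal{E}_{\mathcal{I}}$ inside $\mathcal{U}$. If $\mathcal{I}\cap\mathcal{U}=\emptyset$, then $\mathcal{I}^*\subseteq\mathcal{U}$, and $\mathcal{I}^*$ is analytic as the image of $\mathcal{I}$ under complementation, so the first statement gives $F$ with $\mathcal{I}^*\subseteq F\subseteq\mathcal{U}$.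
\end{proof}

The comparison with $\mathcal{D}$ shows where the guess of Section~\ref{sec:intro} goes wrong. The set $\mathcal{E}_{\mathcal{I}}$ concerns one ideal, fixed in advance, and it lets an ultrafilter escape by containing a member of that ideal. The set $\mathcal{D}$ offers no such alternative. It demands that some fractional cover be absorbed, and it is dense only because the cover may be tailored to the condition, through the sets $a_{n,s}$.

\begin{thebibliography}{9}

\bibitem{slides}
\emph{Forcing With Ultrafilters And Forcing Ultrafilters},
\texttt{https://ests.files.wordpress.com/2010/11/blass-luminy2010.pdf}.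

\bibitem{Kechris}
Kechris, \emph{Classical Descriptive Set Theory}.

\bibitem{KLW}
Kechris, Louveau and Woodin, Trans. Amer. Math. Soc. 301 (1987).

\end{thebibliography}
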